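# Variation of the canonical height in one-parameter families of maps over a number field

## 1. The family $z^2+t$ and the orbit of $0$

Take an algebraic number $t$, the map $f_t(z)=z^2+t$, and the orbit $0\mapsto t\mapsto t^2+t\mapsto\cdots$. The canonical height $\hat h_{f_t}(0)$ measures how fast the arithmetic complexity of this orbit grows. We want to know how it depends on $t$.

Here are the heights we use. For a number field $K$ let $M_K$ be its set of places, each $|\cdot|_v$ extending a standard absolute value of $\mathbb Q$, and put $N_v=[K_v:\mathbb Q_v]/[K:\mathbb Q]$. The product formula says $\sum_{v}N_v\log|x|_v=0$ for $x\in K^*$. With $\|\cdot\|_v$ the max norm on vectors, the height of a point of $\mathbb P^N(K)$ is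
$$h([x_0:\dots:x_N])=\sum_{v\in M_K}N_v\log\|x\|_v ,$$
which by the product formula does not depend on the choice of coordinates. For $x\in K$ we write $h(x)=h([x:1])=\sum_vN_v\log^+|x|_v$, where $\log^+a=\log\max(1,a)$. If $K'/K$ is finite and $v\in M_K$, then $\sum_{w\mid v}N_w=N_v$; hence the height does not change when $K$ grows, and $h$ is defined on $\mathbb P^N(\overline{\mathbb Q})$. For example, $h(2/3)=\log 3$ and $h(\sqrt2)=\frac12\log 2$. For a map $\varphi$ of degree $d\ge2$, the canonical height is $\hat h_\varphi(x)=\lim_n d^{-n}h(\varphi^n(x))$; the limit exists because $h(\varphi(x))=d\,h(x)+O(1)$.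

**Claim.** For every $t\in\overline{\mathbb Q}$ we have $\bigl|\hat h_{f_t}(0)-\tfrac12h(t)\bigr|\le\log5$, where $f_t(z)=z^2+t$.

**Proof.** Put $P_0=0$ and $P_{n+1}=P_n^2+t$, so that $f_t^n(0)=P_n(t)$. For $n\ge1$ the polynomial $P_n\in\mathbb Z[t]$ is monic of degree $2^{n-1}$. Let $K=\mathbb Q(t)$ and compare $2^{-n}\log^+|P_n(t)|_w$ with $\frac12\log^+|t|_w$ at each place $w$, for $n\ge 1$.

Let $w$ be non-archimedean. If $|t|_w\le1$, then $|P_n(t)|_w\le1$ and both quantities are $0$. If $|t|_w>1$, the leading term of $P_n$ dominates and, the leading coefficient being $1$, $|P_n(t)|_w=|t|_w^{2^{n-1}}$. The two quantities are equal.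

Let $w$ be archimedean. If $|t|\ge4$, then $|P_n|\ge|t|$ for $n\ge1$ by induction, since $|P_{n+1}|\ge|t|^2-|t|\ge|t|$. Hence $|P_{n+1}/P_n^2-1|=|t|/|P_n|^2\le1/|t|\le\frac14$, so $\bigl|\log|P_{n+1}|-2\log|P_n|\bigr|\le\log\frac43$. Summing, $\bigl|2^{-n}\log|P_n|-\frac12\log|t|\bigr|\le\sum_{i\ge1}2^{-i-1}\log\frac43\le\log 5$. If $|t|<4$, then $\log^+|P_{n+1}|\le2\log^+|P_n|+\log5$, so $0\le2^{-n}\log^+|P_n|\le\log5$, while $0\le\frac12\log^+|t|\le\log2$. In both cases the two quantities differ by at most $\log 5$.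

The archimedean places have total weight $\sum N_w=1$. Summing over $w$ gives $|2^{-n}h(P_n(t))-\frac12h(t)|\le\log5$ for every $n\ge1$, and we let $n\to\infty$. $\square$

The constant $\frac12$ is $\lim2^{-n}\deg P_n$, the canonical height of the constant point $0$ when the family is regarded as one map over the field $\mathbb Q(t)$. So here the height of the specialization is the generic height times $h(t)$, up to a bounded error. What made this easy is that only $t=\infty$ is a bad parameter, and that the leading coefficient of $P_n$ there is $1$ for all $n$. At every prime the error was then exactly zero. What changes in general is that the leading coefficients are arbitrary, can be divisible by any prime, and vary with $n$.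

## 2. Dynamical pairs, their two heights, and the statements

Let $k$ be a number field with algebraic closure $\overline k$.

**Definition (height over $k(t)$).** For $A_0,\dots,A_N\in k[t]$, not all zero,
$$h([A_0:\dots:A_N])=-\sum_{b\in\mathbb P^1(\overline k)}\min_i\operatorname{ord}_b(A_i).$$

If the $A_i$ are coprime, only $b=\infty$ contributes and the height is $\max_i\deg A_i$. For example $h(t)=1$, since $\operatorname{ord}_\infty(t)=-1$.

**Definition (dynamical pair).** A dynamical pair is a pair $(f,c)\in k(t)(z)\times k(t)$ with $\deg_zf\ge2$. Its first height is $\hat h_f(c)=\lim d^{-n}h(f^n(c))$, computed over $k(t)$, where $d=\deg_zf$. Its second height is the function $t\mapsto\hat h_{f_t}(c(t))$ on those $t\in\mathbb P^1(\overline k)$ with $\deg_z(f_t)\ge2$, where $f_t$ and $c(t)$ are the specializations at $t$. This condition excludes only finitely many $t$.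

For example, $f(z)=z+1+t/z$ has degree $2$, but $f_0(z)=z+1$ has degree $1$, so $t=0$ is excluded.

Call and Silverman proved that $\hat h_{f_t}(c(t))=\hat h_f(c)h(t)+o(h(t))$ as $h(t)\to\infty$. The question, taken from "Quasi-adelic measures and equidistribution on $\mathbb P^1$", is whether $o(h(t))$ can be replaced by $O(1)$, with a constant that depends only on $f$ and $c$. Tate's theorem on elliptic surfaces gives this when $f$ is a Lattès map associated to an elliptic surface, and Ingram proved it when $f$ is a polynomial in $z$. The answer is affirmative in general.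

**Theorem 1.** Let $(f,c)\in k(t)(z)\times k(t)$ with $\deg_zf\ge2$. Then $\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+O(1)$ for $t\in\mathbb P^1(\overline k)$ with $\deg_zf_t\ge2$, where the implied constant depends only on $f$ and $c$.

The argument is the same on $\mathbb P^N$, and gives more. An endomorphism of $\mathbb P^N$ of algebraic degree $d$ is given by $N+1$ forms of degree $d$ without common zero. For $v\in M_k$ let $\mathbb C_v$ be the completion of an algebraic closure of $k_v$.

**Theorem 2.** Let $f:\mathbb P^N\to\mathbb P^N$ be an endomorphism over $k(t)$ of algebraic degree $d\ge2$, and let $c\in\mathbb P^N(k(t))$. There is a finite set $B\subset\mathbb P^1(\overline k)$ such that $f_t$ is a degree-$d$ endomorphism for $t\notin B$, and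
$$\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+O(1)\qquad\text{for }t\in\mathbb P^1(\overline k)\setminus B.$$
More precisely, after enlarging $k$ so that $B\subset\mathbb P^1(k)$, there are functions $U_v:\mathbb C_v\setminus B\to\mathbb R$ $(v\in M_k)$ with $\sum_vN_v\sup|U_v|<\infty$, such that for every field $K\supset k(t)$ finite over $k$ (here $t$ is the parameter value, an element of $\overline k\setminus B$)
$$\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+\sum_{w\in M_K}N_wU_v(t_w)+O(1).$$
Here $v$ is the place of $k$ below $w$, and $t_w$ is the image of $t$ under an embedding $K\to\mathbb C_v$ over $k$ that induces $w$.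

Theorem 2 with $N=1$ implies Theorem 1: it omits only finitely many $t$, and at each omitted $t$ with $\deg f_t\ge2$ both sides are finite numbers. Enlarging $k$ changes none of the heights, so we may replace $k$ by a finite extension at any time.

The plan is to lift $f$ to forms $F$ with coefficients in $k[t]$ and $c$ to $C\in k[t]^{N+1}$, and to set
$$X_0=C,\qquad X_{n+1}(t)=F_t(X_n(t)),\qquad W_v(t)=\lim_{n\to\infty}d^{-n}\log\|X_n(t)\|_v .$$
The canonical height of $c(t)$ is the sum of the $W_v$ over all places. Near a bad parameter $b$ the function $W_v$ behaves like a multiple of $\log|t-b|_v$; these logarithms add up to a multiple of $h(t)$. Everything depends on showing that the remaining local errors have a finite sum over infinitely many places.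

## 3. The map $z+1+t/z$ has a local error at every prime

Let $f(z)=z+1+t/z$ and $c=1$ over $k=\mathbb Q$, with lift
$$F_t(X,Y)=(P,Q)=(X^2+XY+tY^2,\;XY),\qquad X_0=(1,1).$$
Two identities show that the only finite bad parameter is $t=0$:
$$tY^3=Y\,P-(X+Y)\,Q,\qquad X^3=X\,P-(X+tY)\,Q .$$
At $t=0$ the lift becomes $X\cdot(X+Y,\,Y)$, with a common factor. Applying it to $y\,(n+1,1)$ gives $y^2(n+1)\,(n+2,1)$, so by induction
$$X_n(0)=y_n\,(n+1,\,1),\qquad y_0=1,\quad y_{n+1}=(n+1)\,y_n^2,\qquad 2^{-n}\log|y_n|_v=\sum_{j=1}^n2^{-j}\log|j|_v .$$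
The first values of $y_n$ are $1,1,2,12$. Since $X_n(0)\ne0$ for all $n$, there is no growth at $t=0$ to be accounted for: near $0$, the value $W_p(t)$ is pure error.

That error is not zero at any prime. Let $p$ be a prime and $0<|t|_p<1/p$. The formula gives $|y_p|_p=1/p$, so $\|X_p(0)\|_p=1/p$; as $X_p$ has integer coefficients and $|t|_p<1/p$, also $\|X_p(t)\|_p=1/p$. For $|t|_p\le1$ we have $\|F_t(X)\|_p\le\|X\|_p^2$, so $2^{-n}\log\|X_n(t)\|_p$ is nonincreasing in $n$. (The limit exists: by the identities, $\|F_t(X)\|_p\ge|t|_p\|X\|_p^2$.) Hence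
$$W_p(t)\le-2^{-p}\log p<0\qquad(0<|t|_p<1/p).$$
So we cannot discard all but finitely many primes. There is, however, a hopeful sign. The limits
$$c_p=-\lim_n2^{-n}\log\|X_n(0)\|_p=\sum_{j\ge1}2^{-j}\log\bigl(1/|j|_p\bigr)$$
satisfy $\sum_pc_p=\sum_j2^{-j}\log j<\infty$. The reason is the product formula: the divisibility of $y_n$ by primes is paid for by the archimedean size of $y_n$, which is at most exponential in $2^n$. This mechanism works in general.

The generic height here is $\frac12$. If $X_n=(p_n,q_n)$, then $\deg p_n=2^{n-1}$ and $\deg q_n=2^{n-1}-1$ for $n\ge1$: this holds for $X_1=(2+t,1)$, and in $p_{n+1}=p_n^2+p_nq_n+tq_n^2$ the three terms have degrees $2^n$, $2^n-1$, $2^n-1$, while $\deg q_{n+1}=\deg p_n+\deg q_n=2^n-1$. The coordinates of $X_n$ have no common zero, since $X_n(0)\ne0$ and the identities propagate $X_n(t)\neq0$ for $t\ne0$. So $\hat h_f(1)=\lim2^{-n}2^{n-1}=\frac12$.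

## 4. Orders and leading vectors at a bad parameter

We place the bad parameter at $t=0$. Fix the following setting. $F=(F_0,\dots,F_N)$ are forms of degree $d\ge2$ in $X=(X_0,\dots,X_N)$ with coefficients in $k[t]$, $0\ne C\in k[t]^{N+1}$, and there is a relation
$$\mathcal R\,X_i^e=\sum_jA_{ij}F_j\quad(0\le i\le N),\qquad0\ne\mathcal R\in k[t],\tag{1}$$
where the $A_{ij}\in k[t][X]$ are forms of degree $e-d$ in $X$. In Section 3 we may take $e=3$ and $\mathcal R=t$, multiplying the second identity by $t$. Relation (1) is what bounds $\|F_t(X)\|$ from below.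

From now on $X_n$ denotes the orbit $X_0=C$, $X_{n+1}=F_t(X_n)$ in $k[t]^{N+1}$. If $X_{n+1}=0$, then (1) gives $\mathcal R X_{n,i}^e=0$ for each coordinate, so $X_n=0$; hence all $X_n\ne0$. Let
$$m_n=\operatorname{ord}_{t=0}X_n\ \text{(minimum over coordinates)},\qquad R=\operatorname{ord}_0\mathcal R,\qquad\rho=\frac R{d-1}.$$
Clearly $m_{n+1}\ge dm_n$. Let $i$ be a coordinate of $X_n$ of order $m_n$. Substituting $X_n$ in (1) gives $R+em_n\ge(e-d)m_n+m_{n+1}$. Therefore $0\le m_{n+1}-dm_n\le R$. Dividing by $d^{n+1}$ and summing, with $\sum_{i\ge n}d^{-i-1}R=d^{-n}\rho$, we find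
$$\hat m:=\lim_nd^{-n}m_n\ \text{ exists},\qquad0\le\hat m-d^{-n}m_n\le d^{-n}\rho.\tag{2}$$

**Definition (leading vectors).** Write $X_n=t^{m_n}G_n$ and $g_n=G_n(0)\in k^{N+1}\setminus\{0\}$.

In Section 3 we had $m_n=0$ and $g_n=y_n(n+1,1)$. Write also $\mathcal R=t^RE$ and $C=t^{m_0}C'$ with $E(0)\ne0$, $C'(0)\ne0$. Let $S\subset M_k$ be a finite set containing the archimedean places, such that for $v\notin S$ the coefficients of $F,A_{ij},C,\mathcal R$ are $v$-integral and $|E(0)|_v=\|C'(0)\|_v=1$.

**Proposition 3.** For each $v\in M_k$ there are $\delta_v\in(0,1]$ and $M_v\ge0$, with $\delta_v=1$ for $v\notin S$ and $\sum_vN_vM_v<\infty$, such that for $t\in\mathbb C_v$ with $0<|t|_v<\delta_v$ the limit $W_v(t)=\lim d^{-n}\log\|X_n(t)\|_v$ exists and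
$$\bigl|W_v(t)+\hat m\log(1/|t|_v)\bigr|\le M_v.$$

The proof has three steps: this section gives the first, Section 5 the second, Sections 6 and 7 the third.

**Step 1: the product formula controls $g_n$ at all places together.** First we bound the coefficients of $X_n$. For each $v$ there is $\kappa_v\ge0$, with $\kappa_v=0$ for $v\notin S$, such that every coefficient vector of $X_n$ (the vector of coefficients of a given power of $t$) has $v$-norm at most $e^{\kappa_vd^n}$, for all $n$. For $v\notin S$ this is integrality. For $v\in S$ there is $a_1\ge1$ with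
$$\sup_{|t|\le1}\|X_{n+1}(t)\|\le a_1\Bigl(\sup_{|t|\le1}\|X_n(t)\|\Bigr)^d,$$
because the coefficients of $F_t$ are bounded for $|t|\le1$. So $\log\sup_{|t|\le 1}\|X_n\|\le d^n\bigl(\log^+\sup_{|t|\le 1}\|C\|+\frac{\log a_1}{d-1}\bigr)$, and the coefficient vectors are bounded by the supremum on the unit disc, by Cauchy's estimate or, at non-archimedean $v$, by the Gauss norm.

As $g_n$ is a coefficient vector of $X_n$,
$$\gamma_{n,v}:=\kappa_v-d^{-n}\log\|g_n\|_v\ge0 .$$
Since $g_n\in k^{N+1}$ has a nonzero coordinate, the product formula for that coordinate gives $\sum_vN_v\log\|g_n\|_v\ge0$. Hence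
$$\sum_vN_v\gamma_{n,v}\le\kappa:=\sum_vN_v\kappa_v<\infty\qquad\text{for every }n.\tag{3}$$
In particular $\gamma_{n,v}\le\kappa/N_v$ for all $n$ and $v$. Put $c_v:=\liminf_n\gamma_{n,v}$. By Fatou's lemma for sums, $\sum_vN_vc_v\le\kappa$.

This is where the number field is used: the leading vectors have coordinates in $k$, so $d^{-n}\log\|g_n\|_v$ is bounded below for each $v$, and for each fixed $n$ the total defect over all $v$ is at most $\kappa$.

## 5. The finitely many places of $S$

**Step 2: at $v\in S$ we need only a finite $M_v$.** Fix $v\in S$ and put $L=\log(1/|t|)$. Choose $\delta\le\frac12$ so small that $C(t)\ne0$ and $|E(t)|$ is bounded below for $0<|t|<\delta$. For such $t$ the coefficients in (1) are bounded and $|\mathcal R(t)|$ is at least a constant times $|t|^R$, so (1) gives $|t|^R\|X\|^e\le\text{const}\cdot\|X\|^{e-d}\|F_t(X)\|$. Together with the obvious upper bound,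
$$\bigl|\log\|F_t(X)\|-d\log\|X\|\bigr|\le a(1+L)\qquad(X\ne0),$$
with $a$ independent of $t$ and $X$. The terms $d^{-i-1}(\log\|X_{i+1}(t)\|-d\log\|X_i(t)\|)$ are therefore absolutely summable, and $W_v(t)$ exists. Summing over $i\ge n$ gives $|W_v(t)-d^{-n}\log\|X_n(t)\||\le d^{-n}a(1+L)$. Now $d^{-n}\log\|X_n\|=d^{-n}\log\|G_n\|-d^{-n}m_nL$, and by (2) replacing $d^{-n}m_nL$ by $\hat mL$ costs at most $d^{-n}\rho L$. After enlarging $a$,
$$\bigl|W_v(t)+\hat mL-d^{-n}\log\|G_n(t)\|\bigr|\le d^{-n}a(1+L)\qquad\text{for all }n\ge0.\tag{4}$$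

Upper bound. For $|t|\le\frac12$ we have $\|G_n(t)\|\le\sum_i|t|^ie^{\kappa_vd^n}\le2e^{\kappa_vd^n}$. Let $n\to\infty$ in (4): $W_v(t)+\hat mL\le\kappa_v$.

Lower bound. Put $\kappa'=\kappa/N_v$ and $\kappa''=\kappa_v+\kappa'+1$. By Step 1, $\|g_n\|=e^{d^n(\kappa_v-\gamma_{n,v})}\ge e^{-\kappa'd^n}$. For $|t|\le\frac12$, $\|G_n(t)-g_n\|\le2|t|e^{\kappa_vd^n}$. If $4|t|\le e^{-\kappa''d^n}$, the right side is at most $\frac12e^{-(\kappa'+1)d^n}\le\frac12\|g_n\|$, so $\|G_n(t)\|\ge\frac12e^{-\kappa'd^n}$.

Let $\delta_v=\min(\delta,\frac14e^{-\kappa''})$ and $0<|t|<\delta_v$. Then $n=0$ satisfies $4|t|\le e^{-\kappa''d^n}$; take the largest such $n$. Since $n+1$ fails, $L\le\log4+\kappa''d^{n+1}$, so $d^{-n}L\le\log4+\kappa''d$. By (4),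
$$W_v(t)+\hat mL\ge-\kappa'-\log2-a(1+\log4+\kappa''d).$$
This settles Step 2. Note that the index $n$ was adapted to $t$, and that the bound used $\kappa'=\kappa/N_v$, which is useless for a sum over all $v$.

## 6. Integral places: comparing at an index adapted to $t$

Fix $v\notin S$. Then $v$ is non-archimedean, $\kappa_v=0$, and we write
$$\gamma_n=\gamma_{n,v}=-d^{-n}\log\|g_n\|_v\ge0 .$$
All polynomials have integral coefficients, and $|E(0)|=1$, so $|E(t)|=1$ for $|t|<1$. Then (1) gives, for $|t|=r\in(0,1)$ and $X\in\mathbb C_v^{N+1}\setminus\{0\}$,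
$$r^R\|X\|^d\le\|F_t(X)\|\le\|X\|^d.\tag{5}$$
Likewise $\|C'(t)\|=1$, so $\|C(t)\|=r^{m_0}\ne0$, and all $X_n(t)\ne0$ by (5). Let $L=\log(1/r)$. For a nonempty set $\Omega\subset\{|t|=r\}$ put $W_n(\Omega)=d^{-n}\log\sup_\Omega\|X_n\|$, and $W_n(t)=W_n(\{t\})$. By (5), $W_i(\Omega)-d^{-i-1}RL\le W_{i+1}(\Omega)\le W_i(\Omega)$. Summing,
$$W_j(\Omega)-d^{-j}\rho L\le W_n(\Omega)\le W_j(\Omega)\qquad(n\ge j).\tag{6}$$
In particular $W_v(t)=\lim_nW_n(t)$ exists. Also
$$d^{-n}\log\|G_n(t)\|=W_n(t)+d^{-n}m_nL\le0,\tag{7}$$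
because $G_n$ is integral; the limit gives the upper bound $W_v(t)+\hat mL\le0$. The lower bound is the issue.

The sensible first attempt is to copy Step 2 with more care. If $r<\|g_n\|$, that is $d^n\gamma_n<L$, then $\|G_n(t)\|=\|g_n\|$. This holds for $n=0$, where $\gamma_0=0$. If it holds for all $n$, then $d^{-n}\log\|G_n(t)\|=-\gamma_n>-d^{-n}L$ for all $n$, so $W_v(t)+\hat mL=0$. Otherwise let $n$ be such that it holds for $n$ and fails for $n+1$, so $L\le d^{n+1}\gamma_{n+1}$. By (2), (6) and (7),
$$W_v(t)+\hat mL\ge d^{-n}\log\|G_n(t)\|-d^{-n}\rho L\ge-\gamma_n-d\rho\,\gamma_{n+1}.$$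
In all cases
$$W_v(t)+\hat mL\ge-(1+d\rho)\sup_n\gamma_{n,v} .$$
This would finish the proof if $\sum_vN_v\sup_n\gamma_{n,v}$ were finite. Suppose that $m_{n+1}=dm_n$ for all $n$. Then $G_{n+1}=F_t(G_n)$, so $g_{n+1}$ is the value at $g_n$ of the specialization of $F$ at $t=0$. It follows that $\|g_{n+1}\|\le\|g_n\|^d$ and $\gamma_{n+1}\ge\gamma_n$. The supremum is then the limit $c_v$ and we are done. This covers the point $t=0$ for the pair of Section 3, where it gives $W_p\ge-3c_p$.

But when $m_{n+1}>dm_n$, leading terms cancel and $\gamma_n$ can decrease. Take the same map $z+1+t/z$ with $c=-2$ and $p=2$ (here again $2\notin S$). One computes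
$$X_0=(-2,1),\quad X_1=(2+t,-2),\quad X_2=(6t+t^2,\,-4-2t),\quad X_3=(-8t+\cdots,\,-24t+\cdots),$$
so $m_2=0$, $m_3=1$, the norms $\|g_n\|_2$ for $n=0,1,2,3$ are $1,\frac12,\frac14,\frac18$, and $\gamma_n/\log2=0,\ \frac12,\ \frac12,\ \frac38$. Monotonicity fails. The estimate (3) holds for one $n$ at a time, and such estimates alone do not bound the sum of suprema: if $a_{n,i}=1$ for $n=i$ and $0$ otherwise, then $\sum_ia_{n,i}=1$ for each $n$, while $\sum_i\sup_na_{n,i}=\infty$.

The obstacle is precise. The index $n$ used above depends on $t$, and product-formula information is available only through $c_v=\liminf_n\gamma_{n,v}$. So for fixed $t$ we need a lower bound in terms of $\gamma_n$ for all large $n$ simultaneously.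

## 7. Convexity against integer slopes on discs around a parameter

The tool is the Gauss norm on discs. For a polynomial vector $Y(t)=\sum_iy_i(t-a)^i$ over $\mathbb C_v$ and $s>0$ put
$$\|Y\|_{a,s}=\max_i\|y_i\|s^i=\sup_{|t-a|\le s}\|Y(t)\|.$$
The second equality is standard: for $s\in|\mathbb C_v^*|$ rescale to $s=1$ and $\max_i\|y_i\|=1$; some coordinate reduces to a nonzero polynomial over the residue field, which is infinite, so there is a residue class where it does not vanish. For other $s$ use that $|\mathbb C_v^*|$ is dense and both sides are compatible with increasing unions of discs. For $Y\neq 0$, as a function of $\log s$, $\log\|Y\|_{a,s}$ is a maximum of affine functions with integer slopes $\ge0$; hence it is convex, continuous and nondecreasing. For example, for $Y=(t^2,p)$ and $a=0$ over $\mathbb C_p$ it is $\max(2\log s,-\log p)$, with slopes $0$ and $2$.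

The idea is to fix a point $t_*$ and to watch how $d^{-n}\log\|G_n\|$ changes from the disc of radius $|t_*|$ down to a much smaller disc around $t_*$. Convexity makes this change at most a constant times $\gamma_n$, for every $n$. On the other hand, if some $\|X_J\|$ is not constant on the small disc in the sense below, the integer slope at stage $J$ forces a change of size about $d^{-J}L$, and by (6) this change survives at all later stages. So a large change cannot start early.

**Step 3: at $v\notin S$ we may take $\delta_v=1$ and $M_v=A\,c_v$ with $A=2+2(d+1)\rho$.** Fix $t_*$ with $|t_*|=r$, $0<r<1$. Let $L=\log(1/r)$,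
$$\beta=2+2\rho,\qquad D=\{|t-t_*|\le r^\beta\}.$$
As $\beta>1$, on $D$, and on every disc $D_s=\{|t-t_*|\le s\}$ with $s<r$, we have $|t|=r$, so (6) applies to these sets. Put
$$\varphi_n(\ell)=d^{-n}\log\|G_n\|_{t_*,e^\ell},$$
a convex, continuous, nondecreasing function of $\ell\in\mathbb R$. For $e^\ell<r$, that is $\ell<-L$, we have $\|G_n(t)\|=r^{-m_n}\|X_n(t)\|$ on the disc, so
$$\varphi_n(\ell)=W_n(D_{e^\ell})+d^{-n}m_nL\qquad(\ell<-L).\tag{8}$$

**Step 3a: convexity bounds the total change by $\gamma_n$.** For $\ell\ge-L$ the discs of radius $e^\ell$ around $t_*$ and around $0$ coincide, so $\varphi_n(\ell)=d^{-n}\log\|G_n\|_{0,e^\ell}$. Integrality of $G_n$ gives $\varphi_n(0)\le0$. The constant term gives $\varphi_n(-L)\ge d^{-n}\log\|g_n\|=-\gamma_n$. So the chord of $\varphi_n$ over $[-L,0]$ has slope at most $\gamma_n/L$, and by convexity every slope of $\varphi_n$ on $(-\infty,-L)$ is at most $\gamma_n/L$. Over the interval $[-\beta L,-L]$, of length $(\beta-1)L$, this yields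
$$\varphi_n(-L)-\varphi_n(-\beta L)\le(\beta-1)\gamma_n,\qquad\varphi_n(-\beta L)\ge-\beta\gamma_n.\tag{9}$$
The second inequality controls the supremum of $\|G_n\|$ on $D$. We want the value at the center $t_*$.

**Step 3b: if the supremum over $D$ is always attained at $t_*$, we are done.** Define
$$V_i=\log\sup_D\|X_i\|-\log\|X_i(t_*)\|\ge0 .$$
Since $\|C(t)\|=|t|^{m_0}$ for $|t|<1$, we have $V_0=0$. Suppose $V_i=0$ for all $i$. Since $|t|=r$ on $D$, also $\|G_n(t_*)\|=\sup_D\|G_n\|$, so by (9)
$$d^{-n}\log\|G_n(t_*)\|=\varphi_n(-\beta L)\ge-\beta\gamma_n\qquad\text{for all }n.$$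

**Step 3c: otherwise the first index of variation is late.** Let $J\ge1$ be minimal with $V_J>0$. Write $X_J=\sum_ix_i(t-t_*)^i$. Then $V_J>0$ means $\|x_0\|<\max_i\|x_i\|r^{\beta i}$, so this maximum is attained at some $i\ge1$. For $r^\beta\le s<r$, keeping only this term,
$$\log\|X_J\|_{t_*,s}\ge\log(\|x_i\|r^{\beta i})+i\log(s/r^\beta)\ge\log\sup_D\|X_J\|+\log(s/r^\beta).$$
This is where integrality of the slopes enters: a positive slope is at least $1$. Now pass from $J$ to $n\ge J$, using the lower bound of (6) on $D_s$ and the upper bound on $D$: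
$$W_n(D_s)-W_n(D)\ge W_J(D_s)-d^{-J}\rho L-W_J(D)\ge d^{-J}\bigl(\log s+\beta L-\rho L\bigr).$$
By (8) the left side is $\varphi_n(\log s)-\varphi_n(-\beta L)$. Let $s\to r$, so $\log s\to-L$; by continuity
$$\varphi_n(-L)-\varphi_n(-\beta L)\ge d^{-J}(\beta-1-\rho)L=d^{-J}(1+\rho)L .$$
The choice of $\beta$ is made so that the gain $\beta-1$ beats the loss $\rho$. Compare with (9), where $\beta-1=1+2\rho\le2(1+\rho)$:
$$d^{-J}L\le2\gamma_n\qquad\text{for all }n\ge J.\tag{10}$$

**Step 3d: use the index $J-1$, where there is no variation yet.** Since $V_{J-1}=0$, (6) gives for $n\ge J$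
$$W_n(t_*)\ge W_{J-1}(t_*)-d^{1-J}\rho L=W_{J-1}(D)-d^{1-J}\rho L\ge W_n(D)-d^{1-J}\rho L .$$
Add $d^{-n}m_nL$, and use (7), (8), (9) and (10):
$$d^{-n}\log\|G_n(t_*)\|\ge\varphi_n(-\beta L)-d\rho\cdot d^{-J}L\ge-\beta\gamma_n-2d\rho\,\gamma_n=-A\gamma_n .$$

**Step 3e: let $n\to\infty$.** In both cases, for all large $n$,
$$-A\gamma_n\le d^{-n}\log\|G_n(t_*)\|=W_n(t_*)+d^{-n}m_nL\le0 .$$
The middle term converges to $W_v(t_*)+\hat mL$. Letting $n\to\infty$ along a sequence with $\gamma_n\to\liminf\gamma_n=c_v$ gives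
$$-A\,c_v\le W_v(t_*)+\hat mL\le0 .$$
Here $A$ depends neither on $v$ nor on $t_*$. With $\delta_v=1$ and $M_v=Ac_v$ for $v\notin S$, Step 1 gives $\sum_{v\notin S}N_vM_v\le A\kappa<\infty$. Together with Step 2 at the finitely many $v\in S$, Proposition 3 is proved. $\square$

## 8. Gluing the local functions: proof of Theorem 2

**Step 4: lifts and the bad set.** Choose a lift $F$ of $f$ with coefficients in $k[t]$, and $C\in k[t]^{N+1}$ with coprime coordinates representing $c$. As $k[t]$ is a principal ideal domain, there are $\alpha_i\in k[t]$ with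
$$\sum_i\alpha_iC_i=1.\tag{11}$$
The $F_i$ have no common zero in $\mathbb P^N$ over $\overline{k(t)}$, so by the Nullstellensatz over $k(t)$ some power $X_i^e$ (one $e$ for all $i$) lies in the ideal they generate; taking homogeneous parts and clearing denominators gives a relation (1). Let $B=\{\infty\}\cup\{\mathcal R=0\}$, enlarge $k$ so that $B\subset\mathbb P^1(k)$, and write $\mathcal R=\alpha\prod_b(t-b)^{R_b}$. For $t\notin B$, (1) shows that $F_t$ has no nontrivial zero, so $f_t=[F_t]$ has degree $d$. Put $X_0=C$, $X_{n+1}=F_t(X_n)$, and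
$$\tau_b=t-b,\quad\lambda_{b,v}(t)=\log^+\frac1{|t-b|_v}\ \ (b\ne\infty),\qquad\tau_\infty=1/t,\quad\lambda_{\infty,v}(t)=\log^+|t|_v .$$
For fixed $t\in\mathbb C_v\setminus B$, (1) bounds $|\log\|F_t(X)\|_v-d\log\|X\|_v|$, and $C(t)\ne0$ by (11). So $W_v(t)=\lim d^{-n}\log\|X_n(t)\|_v$ exists for all $t\in\mathbb C_v\setminus B$.

**Step 5: Proposition 3 at each bad point.** We show that $\hat m_b=\lim d^{-n}\operatorname{ord}_bX_n$ exists for $b\in B$ and that
$$\bigl|W_v(t)+\hat m_b\log(1/|\tau_b(t)|_v)\bigr|\le M_{b,v}\quad\text{for }0<|\tau_b(t)|_v<\delta_v,\qquad\sum_vN_vM_{b,v}<\infty,\tag{12}$$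
with $\delta_v=1$ for almost all $v$. For finite $b$, apply Proposition 3 to $F_{b+\tau}$ and $C(b+\tau)$ over $k[\tau]$; relation (1) persists with $\mathcal R(b+\tau)$.

For $b=\infty$ put $F^\infty=\tau^{\delta}F_{1/\tau}$ and $C^\infty=\tau^{\delta'}C(1/\tau)$, with $\delta,\delta'$ so large that these are polynomial in $\tau$. Substituting $t=1/\tau$ in (1) and multiplying by a large power of $\tau$ gives a relation (1) for $F^\infty$. Its iterates are $\tau^{e_n}X_n(1/\tau)$ with $e_0=\delta'$, $e_{n+1}=de_n+\delta$, and $\hat e=\lim d^{-n}e_n=\delta'+\delta/(d-1)$. Their order at $\tau=0$ is $e_n+\operatorname{ord}_\infty X_n$, so $\hat m_\infty$ exists and the constant "$\hat m$" of the Proposition is $\hat m_\infty+\hat e$. Its limit function is $W_v(t)+\hat e\log|\tau|_v$. In the combination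
$$W_v+\hat e\log|\tau|_v+(\hat m_\infty+\hat e)\log(1/|\tau|_v)=W_v+\hat m_\infty\log(1/|\tau_\infty|_v)$$
the $\hat e$ cancels, which is (12). Take for $\delta_v$ the minimum of the radii over $b\in B$.

At the finitely many $v$ that are not good in the sense of Step 6 we shrink $\delta_v$ further, to have $\delta_v\le\frac12|b-b'|_v$ for all distinct finite $b,b'\in B$ and $1/\delta_v\ge1+\max_{b\neq\infty}|b|_v$. This keeps (12).

**Step 6: the functions $U_v$ and their summability.** For $t\in\mathbb C_v\setminus B$ define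
$$U_v(t)=W_v(t)+\sum_{b\in B}\hat m_b\lambda_{b,v}(t).$$

Call $v$ good if it is non-archimedean, the radii of Proposition 3 are $1$ for every $b\in B$, the coefficients of $F,A_{ij},C,\alpha_i$ are $v$-integral, $|\alpha|_v=1$, and $|b|_v\le1$, $|b-b'|_v=1$ for distinct finite $b,b'\in B$. All but finitely many $v$ are good. Let $v$ be good.

- If $|t|>1$, then $|t-b|=|t|>1$ for finite $b$, so $\lambda_{b,v}(t)=0$ for these and $U_v(t)=W_v(t)+\hat m_\infty\log|t|$. By (12), $|U_v(t)|\le M_{\infty,v}$.
- If $|t-b|<1$ for some finite $b\in B$, then $|t|\le1$ and $|t-b'|=1$ for the other finite $b'$, so all other $\lambda_{b',v}(t)$ vanish and $|U_v(t)|\le M_{b,v}$ by (12).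
- Otherwise $|t|\le1$ and $|t-b|=1$ for all finite $b\in B$. All $\lambda_{b,v}(t)$ vanish and $|\mathcal R(t)|=1$, so $\|F_t(X)\|=\|X\|^d$ by (1) and integrality. Also $\|C(t)\|=1$ by integrality and (11). Hence $W_v(t)=0$ and $U_v(t)=0$.

So $\sup|U_v|\le\max_bM_{b,v}\le\sum_bM_{b,v}$ for good $v$.

Let $v$ be one of the remaining finitely many places; we show that $U_v$ is bounded. On the disc $0<|t-b|<\delta_v$, $b$ finite, we have $|t|\le|b|+1$ and $|t-b'|\ge\frac12|b-b'|$ for finite $b'\ne b$, so the other $\lambda_{b',v}$ are bounded; as $\lambda_{b,v}=\log(1/|\tau_b|)$ there, $U_v$ is bounded by (12). On $|t|>1/\delta_v$ we have $|t-b|\ge|t|-|b|\ge1$ for finite $b$, so the other $\lambda_{b,v}$ vanish and again (12) applies. On the complement of these discs, $|t|\le1/\delta_v$ and $|t-b|\ge\delta_v$ for finite $b\in B$. Then all $\lambda_{b,v}\le\log(1/\delta_v)$, $|\mathcal R(t)|$ is bounded below, and all coefficients are bounded. So $|\log\|F_t(X)\|-d\log\|X\||$ is bounded by a constant, by (1). Moreover $\|C(t)\|$ is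 bounded above, and below by (11). Summing the telescoping series, $W_v$ is bounded, and so is $U_v$.

Altogether $\sum_vN_v\sup|U_v|<\infty$.

**Step 7: the canonical height of a specialization is the sum of the $W_v$.** Let $t\in\overline k\setminus B$ and $K\supset k(t)$ finite over $k$. For all but finitely many $w\in M_K$, $w$ lies over a good $v$, $|t|_w\le1$, and $|t-b|_w=1$ for finite $b\in B$; then $\|X_n(t)\|_w=1$ for all $n$, by the third case above. So the following sum is over a finite set of places independent of $n$, and limit and sum may be interchanged: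
$$\hat h_{f_t}(c(t))=\lim_n\sum_wN_wd^{-n}\log\|X_n(t)\|_w=\sum_{w}N_wW_v(t_w).$$

**Step 8: the logarithmic terms add up to $h(t)$.** For $b=\infty$, $\sum_wN_w\lambda_{\infty,w}(t)=h(t)$. For finite $b\in B$, $\sum_wN_w\lambda_{b,w}(t)=h(1/(t-b))=h(t-b)$, where $h(1/x)=h(x)$ by the product formula. The inequality $\log^+|x+y|_w\le\log^+|x|_w+\log^+|y|_w$, with $\log2$ added at archimedean $w$, gives $|h(t-b)-h(t)|\le h(b)+\log2$. So
$$\sum_wN_w\lambda_{b,w}(t)=h(t)+O(1)\qquad\text{for every }b\in B.$$

**Step 9: the generic height.** For $b\in\mathbb P^1(\overline k)\setminus B$ we have $C(b)\ne0$ by (11) and $\mathcal R(b)\ne0$, so $X_n(b)\ne0$ for all $n$ by (1), and $\operatorname{ord}_bX_n=0$. Hence $h(f^n(c))=-\sum_{b\in B}\operatorname{ord}_bX_n$. Dividing by $d^n$ and letting $n\to\infty$, $\hat h_f(c)=-\sum_{b\in B}\hat m_b$.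

**Step 10: conclusion.** By Steps 7, 8, 9 and the definition of $U_v$,
$$\hat h_{f_t}(c(t))=\sum_wN_wU_v(t_w)-\sum_{b\in B}\hat m_b\sum_wN_w\lambda_{b,w}(t)=\hat h_f(c)\,h(t)+\sum_wN_wU_v(t_w)+O(1).$$
Finally, since $\sum_{w\mid v}N_w=N_v$,
$$\Bigl|\sum_wN_wU_v(t_w)\Bigr|\le\sum_{v\in M_k}N_v\sup|U_v|<\infty,$$
independently of $t$ and $K$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## 9. Polarized systems

Let $f:\mathcal X\to\mathcal X$ be a morphism of a projective variety and $\mathcal L$ an ample line bundle with $f^*\mathcal L\cong\mathcal L^{\otimes d}$, $d\ge2$. The canonical height $\hat h_{f,\mathcal L}$ is the unique function that differs from a Weil height for $\mathcal L$ by a bounded function and satisfies $\hat h_{f,\mathcal L}\circ f=d\,\hat h_{f,\mathcal L}$. Uniqueness is immediate: the difference $\Delta$ of two such functions is bounded and $\Delta(x)=d^{-n}\Delta(f^n(x))\to0$. For $\mathcal X=\mathbb P^N$ and $\mathcal L=O(1)$ this is the height used so far.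

**Corollary 4.** Let $\mathcal X$ be a positive-dimensional projective variety over $k(t)$, $f:\mathcal X\to\mathcal X$ a morphism, $\mathcal L$ ample with $f^*\mathcal L\cong\mathcal L^{\otimes d}$, $d\ge2$, and $c\in\mathcal X(k(t))$. Then for all but finitely many $t\in\mathbb P^1(\overline k)$, with an implied constant independent of $t$,
$$\hat h_{f_t,\mathcal L_t}(c(t))=\hat h_{f,\mathcal L}(c)\,h(t)+O(1).$$

**Proof.** By Fakhruddin (*Questions on self maps of algebraic varieties*, J. Ramanujan Math. Soc. 18 (2003), Cor. 2.2) there are $s\ge1$, an embedding $\iota:\mathcal X\to\mathbb P^N$ over $k(t)$ with $\iota^*O(1)\cong\mathcal L^{\otimes s}$, and a morphism $\psi:\mathbb P^N\to\mathbb P^N$ with $\psi\iota=\iota f$.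

We check that $\psi$ has degree $d$. Let $\psi^*O(1)=O(q)$. Pulling $O(1)$ back along $\psi\iota=\iota f$ in two ways gives $\mathcal L^{\otimes sq}\cong\mathcal L^{\otimes sd}$, so $\mathcal L^{\otimes s(d-q)}$ is trivial. If $q\ne d$, a positive power of the ample bundle $\mathcal L$ would be trivial, which is impossible since $\dim\mathcal X>0$. So $q=d$.

The data $\mathcal X,f,\mathcal L,\iota,\psi,c$, the isomorphisms of line bundles and the relation $\psi\iota=\iota f$ involve finitely many coefficients in $k(t)$, so they extend over the complement of a finite subset of $\mathbb P^1$ and specialize at each $t$ there, with $\iota_t$ an embedding and $\psi_t$ of degree $d$. For such $t$ the function $s^{-1}\hat h_{\psi_t}\circ\iota_t$ differs from a Weil height for $\mathcal L_t$ by a bounded function, and $\psi_t\iota_t=\iota_tf_t$ shows that it is multiplied by $d$ under $f_t$. By uniqueness $\hat h_{f_t,\mathcal L_t}=s^{-1}\hat h_{\psi_t}\circ\iota_t$, and in the same way $\hat h_{f,\mathcal L}=s^{-1}\hat h_\psi\circ\iota$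 over $k(t)$. Apply Theorem 2 to $(\psi,\iota(c))$ and divide by $s$. $\square$
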